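\title{Polyominoes of linear size with prescribed minimum tile-fold number}

\begin{abstract}
A polyomino is an $h$-fold tile if congruent copies of it cover the plane exactly $h$ times. We prove that for every $k\ge2$ there is a polyomino with at most $128k$ cells that is an $h$-fold tile if and only if $k$ divides $h$. A polyomino whose least such $h$ equals $k$ has at least $k$ cells, so linear growth is the best possible order, and for $k\equiv1\pmod4$, $k\ge9$, $5\nmid k$, a cross with exactly $k$ cells attains the lower bound. The proof reduces arbitrary tilings to periodic functions on $\mathbb Z^2$ and reads off the divisibility of $h$ from the zeros of the generating polynomial at roots of unity of prime power order.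
\end{abstract}

\section{Introduction}

Let $S$ be a planar shape and $h$ a positive integer. An indexed family $\mathcal T$ of shapes congruent to $S$ (translations, rotations and reflections are allowed) is an \emph{$h$-fold tiling} if it is locally finite, that is, every bounded region meets only finitely many members, and if every point of $\mathbb R^2$ that is not on the boundary of any member lies in exactly $h$ members. The shape $S$ is an \emph{$h$-fold tile} if such a family exists, and its \emph{minimum tile-fold number} is the least $h$ for which it is an $h$-fold tile. A \emph{polyomino} is a connected figure formed by finitely many unit squares (\emph{cells}) of the square grid joined edge to edge; holes are allowed. Its size is its number of cells.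

The minimum tile-fold number measures how far a shape is from tiling the plane. It is $1$ for a rectangle. It is not $1$ for the ring of eight cells around an empty cell: a copy that covers a point of the hole has connected interior of area $8$, so it overlaps the ring. For every polyomino the number is finite, and it is bounded by the size:
\begin{equation}\label{eq:trivial}
\text{the $\mathbb Z^2$-translates of a polyomino with $n$ cells form an $n$-fold tiling.}
\end{equation}
One does better with a sublattice. If a polyomino has exactly $q$ cells in each coset of a lattice $L\subset\mathbb Z^2$, its $L$-translates form a $q$-fold tiling. The ring, centered at the cell $(0,0)$, has two cells $(i,j)$ in each class of $i+j$ modulo $4$, so its minimum tile-fold number is $2$.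

It is known that for every $k\ge2$ some polyomino has minimum tile-fold number exactly $k$; the known construction has size $O(k\cdot2^{4k})$. Open Problem 5.1 of \cite{multifold} asks whether the size can be bounded by a polynomial: \emph{is there a polynomial $p$ such that, for every $k\ge2$, some polyomino with minimum tile-fold number exactly $k$ has at most $p(k)$ cells?} Equidistribution over the cosets of a lattice is a coincidence, and one would guess that a shape with $n$ cells and few such coincidences has minimum tile-fold number not far below $n$. That suggests a linear bound. The difficulty is to exclude every $h<k$ for all tilings, including non-periodic ones and ones that use copies rotated by arbitrary angles.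

\begin{theorem}\label{thm:main}
For every $k\ge2$ there is a polyomino with at most $128k$ cells whose minimum tile-fold number is exactly $k$. Moreover, it is an $h$-fold tile if and only if $k\mid h$.
\end{theorem}

So the answer is yes, with $p(k)=128k$. Let $\sigma(k)$ be the least size of a polyomino with minimum tile-fold number $k$.

\begin{theorem}\label{thm:sharp}
A polyomino with minimum tile-fold number $k$ has at least $k$ cells, so $k\le\sigma(k)\le128k$. For every $k\equiv1\pmod4$ with $k\ge9$ and $5\nmid k$ we have $\sigma(k)=k$, attained by the cross with four arms of length $(k-1)/4$ and width $1$.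
\end{theorem}

Section~\ref{sec:idea} shows the method on the cross with nine cells. Sections~\ref{sec:grid}--\ref{sec:zeros} develop the three tools: reduction to the grid, periodicity, and divisibility from the absence of zeros. Section~\ref{sec:blocks} introduces a product of polyominoes and derives Theorem~\ref{thm:main} from six families of explicit shapes, which are verified in Sections~\ref{sec:odd} and~\ref{sec:even}. Theorem~\ref{thm:sharp} is proved in Section~\ref{sec:cross}.

\section{The crosses with five and nine cells}\label{sec:idea}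

\subsection*{Notation}
Cells are the squares $v+[0,1]^2$ with $v\in\mathbb Z^2$. We identify a polyomino with its finite set $P\subset\mathbb Z^2$ of cells and with the Laurent polynomial $P=\sum_{v\in P}x^{v_1}y^{v_2}$. A Laurent polynomial $F=\sum_vf_v\,x^{v_1}y^{v_2}$ acts on functions $B\colon\mathbb Z^2\to\mathbb C$ by convolution,
\[
(F\cdot B)(z)=\sum_vf_v\,B(z-v).
\]
Then $(FG)\cdot B=F\cdot(G\cdot B)$, and $F$ multiplies constant functions by $F(1,1)$. A pair $\chi=(x,y)\in(\mathbb C^*)^2$ is regarded as the character $\chi(v)=x^{v_1}y^{v_2}$ of $\mathbb Z^2$, so that $F(\chi)=\sum_vf_v\chi(v)$ and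
\begin{equation}\label{eq:eigen}
F\cdot\chi=F(\chi^{-1})\,\chi .
\end{equation}
If $L\subset\mathbb Z^2$ is a subgroup of finite index, every $L$-periodic function is in a unique way a linear combination of the characters that are trivial on $L$ (Fourier expansion on the finite group $\mathbb Z^2/L$). We write $v_p$ for the $p$-adic valuation, $\omega=e^{2\pi i/3}$, and
\[
X_n=x^n+x^{-n},\qquad Y_n=y^n+y^{-n},\qquad X=X_1,\qquad Y=Y_1 .
\]

An \emph{$h$-fold grid tiling} of $P$ is a function $B\colon\mathbb Z^2\to\mathbb Z_{\ge0}$ with $P\cdot B=h$, where $h\geq1$ is a constant integer. Place $B(u)$ copies of the polyomino at each position $u$; then $(P\cdot B)(z)$ copies cover the cell $z$. The family is locally finite, and the number of copies covering a point is locally constant off the boundaries and equals $h$ on the interiors of cells, which are dense. So an $h$-fold grid tiling gives an $h$-fold tiling. Every term of the sum $(P\cdot B)(z)=h$ is nonnegative, so $0\le B\le h$.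

\subsection*{The example}
Let $C_r=\{(i,0),(0,i):|i|\le r\}$ be the cross of width $1$ with arms of length $r$. It has $4r+1$ cells.

The five cells of $C_1$ take all five values of $i+2j$ modulo $5$, so $C_1$ tiles the plane along the lattice $\{i+2j\equiv0\bmod5\}$. The same fact in terms of characters: $C_1(\eta,\eta^2)=1+\eta+\eta^{-1}+\eta^2+\eta^{-2}=0$ for each fifth root of unity $\eta\ne1$. Zeros of the polynomial make economical tilings possible.

For $C_2$, with nine cells, we show the opposite: \emph{if $B$ is a periodic $h$-fold grid tiling of $C_2$, then $9\mid h$.} Let $B$ be $n\mathbb Z^2$-periodic, $n=3^am$ with $3\nmid m$. We care only about the prime $3$, so we remove the part $m$ of the period: let $b(w)$ be the sum of $B(z)$ over the $m^2$ classes $z$ modulo $n$ with $z\equiv w\pmod{3^a}$. Then $b$ is integer-valued and $3^a\mathbb Z^2$-periodic, and $C_2\cdot b=hm^2$. By \eqref{eq:eigen}, a character $\chi\neq1$ occurs in the Fourier expansion of $b$ only if $C_2(\chi^{-1})=0$. If $C_2$ has no zero of $3$-power order, then $b$ is a constant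 integer $\beta$, and $9\beta=hm^2$ gives $9\mid h$.

So let $\chi$ have order $3^e\ge3$ and write $\chi(i,j)=\zeta^{\alpha i+\beta j}$ with $\zeta=e^{2\pi i/3^e}$, where $\alpha,\beta$ are not both divisible by $3$. The minimal polynomial of $\zeta$ is $1+T^{3^{e-1}}+T^{2\cdot3^{e-1}}$, so a vanishing integer combination of powers of $\zeta$ is an integer combination of triangles $\zeta^t+\zeta^{t+3^{e-1}}+\zeta^{t+2\cdot3^{e-1}}$. Color the cell $(i,j)$ by $\alpha i+\beta j$ modulo $3$. For $e=1$ a triangle has one exponent of each color, so $C_2(\chi)=0$ forces the color counts $(3,3,3)$. For $e\ge2$ the three exponents of a triangle have the same color, so all color counts are divisible by $3$. Now count. If $3\nmid\alpha\beta$, each of the two bars has two cells of color $1$ and two of color $2$, and the counts are $(1,4,4)$. If $3\mid\alpha\beta$, one bar has color $0$ and the counts are $(5,2,2)$. Neither is allowed. Infinitely many characters have been excluded by two colorings.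

Three things remain. A tiling need not be a grid tiling; a grid tiling need not be periodic; and for every $k$ we need a small shape with enough zeros to be a $k$-fold tile and so few that $k\mid h$ is forced.

\section{From the plane to the grid}\label{sec:grid}

Let $D_4$ be the symmetry group of the square, the group of the eight signed permutation matrices. A polyomino $P$ is \emph{$D_4$-symmetric} if $\rho P$ is a translate of $P$ for all $\rho\in D_4$. Since $\rho[0,1]^2$ is an integer translate of $[0,1]^2$, it does not matter whether $P$ is read as a subset of $\mathbb Z^2$ or as a region.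

\begin{lemma}\label{lem:grid}
Let $P$ be a $D_4$-symmetric polyomino that is an $h$-fold tile. Then $h$ is a sum of integers $h_c\ge1$ such that $P$ has an $h_c$-fold grid tiling for each $c$.
\end{lemma}

\begin{proof}
Let $S$ be the region of $P$ and $\mathcal T$ an $h$-fold tiling. The boundary of a copy of $S$ consists of unit segments in two perpendicular directions; call this pair of directions the \emph{class} of the copy. A direction determines its perpendicular, so copies of different classes have no parallel boundary segments. Let $f_c$ be the sum of the indicator functions of the copies of class $c$. We show first that each class is a multiple tiling on its own, because a jump of $f_c$ across an edge can only be cancelled by a parallel edge.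

The union $\Gamma$ of all boundaries is a locally finite union of segments, and $\sum_cf_c=h$ off $\Gamma$. Let $\Delta$ be the locally finite set of the endpoints of these segments and of the points where two non-parallel ones meet. Let $z\notin\Delta$. We claim that there is a disc $U$ around $z$ such that every $f_c$ is constant on $U\setminus\Gamma$. If $z\notin\Gamma$, take $U$ disjoint from the closed set $\Gamma$. If $z\in\Gamma$, the segments through $z$ are parallel and contain $z$ in their relative interiors, and a small disc $U$ meets no other segment. These segments belong to one class $c'$. For $c\ne c'$ no boundary of class $c$ meets $U$, so $f_c$ is constant on $U$, and then $f_{c'}=h-\sum_{c\ne c'}f_c$ is constant on $U\setminus\Gamma$. The value of $f_c$ on $U\setminus\Gamma$ is thus a locally constant function of $z$ on the connected set $\mathbb R^2\setminus\Delta$. Hence $f_c$ equals an integer $h_c$ on $\mathbb R^2\setminus\Gamma$. We have $h=\sum_ch_c$, and $h_c\ge1$ for each class that contains a copy, since the interior of a copy is not contained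 in $\Gamma$.

Fix such a class and rotate the plane so that its directions are the coordinate axes. The linear part of the isometry that produces a copy of this class preserves the pair of axes, so it lies in $D_4$. By symmetry the copies are translates $S+t_j$ with $t_j\in\mathbb R^2$. The vectors $t_j$ need not be integral, so we sample the tiling along a shifted grid. There are countably many copies, so for almost every $\theta\in\mathbb R^2$ the set $\theta+\mathbb Z^2$ avoids $\Gamma$ and no coordinate of any $\theta-t_j$ is an integer. Fix such a $\theta$ and put $u_j=-\lfloor\theta-t_j\rfloor$, the floor taken in each coordinate. For $z\in\mathbb Z^2$ the point $z+\theta-t_j$ lies in the interior of the cell $z-u_j$, so $z+\theta\in S+t_j$ if and only if $z-u_j\in P$. The number $B(u)=\#\{j:u_j=u\}$ is finite by local finiteness, and $(P\cdot B)(z)=\#\{j:z-u_j\in P\}=f_c(z+\theta)=h_c$.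
\end{proof}

The symmetry of $P$ enters only in the last paragraph. Without it a class gives an equation $\sum_\rho(\rho P)\cdot B_\rho=h_c$ in several unknown functions, and a single nonvanishing value $P(\chi)$ no longer kills a Fourier coefficient.

\section{Periodicity}\label{sec:period}

Grid tilings can fail to be periodic. For the domino $1+x$, every choice of $\epsilon_j\in\{0,1\}$ gives the grid tiling with $B(i,j)=1$ exactly when $i\equiv\epsilon_j\pmod 2$: the rows slide independently. The cause is the factor $1+x$, which vanishes on a whole curve of characters. We exclude such factors.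

Let $Q=\sum_vc_v\,x^{v_1}y^{v_2}\in\mathbb Z[x^{\pm1},y^{\pm1}]$. A vector in $\mathbb Z^2$ is primitive if its coordinates are coprime. We call $Q$ \emph{degenerate} if there are a primitive $u$ and a root of unity $\zeta$ with
\begin{equation}\label{eq:deg}
\sum_{t\in\mathbb Z}c_{v+tu}\,\zeta^t=0\qquad\text{for all }v\in\mathbb Z^2,
\end{equation}
and \emph{nondegenerate} otherwise. Splitting $Q$ along the lines $v+\mathbb Zu$ shows that \eqref{eq:deg} means that $x^{u_1}y^{u_2}-\zeta$ divides $Q$; in particular $Q(\chi)=0$ whenever $\chi(u)=\zeta$.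

Nondegeneracy is a finite check. Condition \eqref{eq:deg} fails as soon as some line parallel to $u$ meets the support of $Q$ in exactly one point. If the Newton polygon of $Q$ (the convex hull of the support) is two-dimensional and $u$ is not parallel to an edge, a supporting line parallel to $u$ meets it in one vertex. So only edge directions matter. Call $Q$ \emph{symmetric} if it is invariant under $x\leftrightarrow y$, $x\mapsto x^{-1}$ and $y\mapsto y^{-1}$. All polynomials tested below are symmetric and have Newton polygons with edges parallel to the axes or the diagonals, so at most $u=(0,1)$ and $u=(1,-1)$ have to be examined. For $u=(1,-1)$ the point $(t,n-t)$ of the line $i+j=n$ receives the weight $\zeta^t$.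

\begin{lemma}\label{lem:period}
Let $Q\in\mathbb Z[x^{\pm1},y^{\pm1}]$ be nondegenerate with $N:=Q(1,1)\ge1$, and let $B\colon\mathbb Z^2\to\mathbb Z$ be bounded with $Q\cdot B=h$ for an integer $h\ge1$. Then $B$ is $n\mathbb Z^2$-periodic for some $n\ge1$.
\end{lemma}

One equation $Q\cdot B=h$ constrains $B$ only along the curve $Q=0$, which has infinitely many points. The proof uses that $B$ is integer-valued and bounded to produce infinitely many further equations, and shows that their common zeros form a finite set.

\begin{proof}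
Put $Q^{(r)}=Q(x^r,y^r)$ and $M_0=\max\bigl(2,\,N,\,h+\sup|B|\sum_v|c_v|\bigr)$.

\emph{Step 1: $Q^{(r)}\cdot B=h$ whenever all prime factors of $r\geq1$ exceed $M_0$.} We induct on the number of prime factors; $r=1$ is the hypothesis. Suppose the claim holds for $r$, and let $\ell>M_0$ be prime. Modulo $\ell$, raising to the $\ell$-th power is additive and fixes integers, so $(Q^{(r)})^\ell\equiv Q^{(r\ell)}$. Also $(Q^{(r)})^\ell\cdot B=(Q^{(r)})^{\ell-1}\cdot h=N^{\ell-1}h\equiv h\pmod\ell$ by Fermat's little theorem, as $1\le N<\ell$. So the integer-valued function $Q^{(r\ell)}\cdot B-h$ is divisible by $\ell$. Its absolute value is at most $M_0<\ell$, so it vanishes.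

\emph{Step 2: common zeros are torsion.} Let $M$ be the product of the primes up to $M_0$; Step 1 applies to $r=1+Mt$ for all $t\ge0$. Let $\mathcal A=\mathbb C[x^{\pm1},y^{\pm1}]$, let $g=B-h/N$, and let $I=\{F\in\mathcal A:F\cdot g=0\}$, an ideal that contains every $Q^{(1+Mt)}$. Let $\chi\in(\mathbb C^*)^2$ be a common zero of $I$. Then $\sum_vc_v\chi(v)\bigl(\chi(v)^M\bigr)^t=0$ for all $t\ge0$. Group the terms by the value $\lambda=\chi(v)^M$. A relation $\sum_\lambda a_\lambda\lambda^t=0$ for all $t\ge0$ with finitely many distinct $\lambda$ forces all $a_\lambda=0$ (Vandermonde determinant). The level sets of $v\mapsto\chi(v)^M$ are the cosets of $H=\{v:\chi(v)^M=1\}$, so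
\[
\sum_{v\in w+H}c_v\chi(v)=0\qquad\text{for all }w\in\mathbb Z^2 .
\]
If $H=0$, this says $Q=0$, contrary to $N\ge1$. If $H$ has rank $1$, write $H=\mathbb Zn_0u$ with $u$ primitive and $n_0\geq1$. Then $\chi(n_0u)$ is an $M$-th root of unity; choose $\zeta$ with $\zeta^{n_0}=\chi(n_0u)$. Dividing the displayed relation by $\chi(w)$ gives $\sum_sc_{w+sn_0u}\zeta^{sn_0}=0$. Multiplying the relation for $w=v+ju$ by $\zeta^j$ and summing over $0\le j<n_0$ gives \eqref{eq:deg}, contrary to nondegeneracy. So $H$ has finite index, and $\chi$ has finite order.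

\emph{Step 3: $\mathcal A/I$ is finite-dimensional.} If $I=\mathcal A$ there is nothing to prove. Otherwise, by Noether normalization the finitely generated algebra $\mathcal A/I$ is a finite module over a polynomial subring $\mathbb C[t_1,\dots,t_j]$. Every maximal ideal of the subring lies under a maximal ideal of $\mathcal A/I$, and by the Nullstellensatz the latter are the common zeros of $I$. So the common zeros surject onto $\mathbb C^j$. They form a countable set by Step 2, so $j=0$.

\emph{Step 4.} The space $W=\mathcal A\cdot g+\mathbb C\,1$ is finite-dimensional, since $\mathcal A\cdot g\cong\mathcal A/I$, and it contains all translates of $B$. The evaluations at points of $\mathbb Z^2$ separate the elements of $W$, so finitely many of them already do: a function in $W$ is determined by its values on a finite set. As $B$ takes finitely many values, it has finitely many translates. Its stabilizer in $\mathbb Z^2$ therefore has finite index $n$ and contains $n\mathbb Z^2$.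
\end{proof}

\section{Zeros of prime power order}\label{sec:zeros}

For a prime $p$ let $Z_p(Q)$ be the set of characters $\chi\ne1$ of $p$-power order with $Q(\chi)=0$. It is closed under $\chi\mapsto\chi^{-1}$, because $Q$ has real coefficients and $\chi^{-1}=\bar\chi$. When $Z_p(Q)$ is empty, the argument of Section~\ref{sec:idea} loses nothing. For $p=2$ some of our shapes have a few zeros; we kill them with an auxiliary polynomial $F$ and pay the price $v_p(F(1,1))$.

\begin{lemma}\label{lem:div}
Let $Q,B,h,N$ be as in Lemma~\ref{lem:period}, let $p$ be a prime, and let $F\in\mathbb Z[x^{\pm1},y^{\pm1}]$ vanish on $Z_p(Q)$, with $F(1,1)\ne0$. Then $v_p(h)\ge v_p(N)-v_p(F(1,1))$. In particular: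
\begin{itemize}
\item[($\alpha$)] if $Z_p(Q)=\emptyset$, then $v_p(h)\ge v_p(N)$;
\item[($\beta$)] if $Z_2(Q)\subset\{(\pm i,\pm i)\}$, then $v_2(h)\ge v_2(N)-1$;
\item[($\gamma$)] if $Z_2(Q)\subset\{(-1,-1),(\pm i,\pm i)\}$, then $v_2(h)\ge v_2(N)-2$;
\item[($\delta$)] if $Z_2(Q)\subset\{(-1,-1),(1,-1),(-1,1)\}$, then $v_2(h)\ge v_2(N)-2$.
\end{itemize}
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:period}, $B$ is $n\mathbb Z^2$-periodic; write $n=p^am$ with $p\nmid m$. Put $b(w)=\sum_{z\in\{0,\dots,m-1\}^2}B(w+p^az)$. This function is integer-valued and $p^a\mathbb Z^2$-periodic, and $Q\cdot b=hm^2$. Comparing Fourier coefficients with the help of \eqref{eq:eigen} gives $b=\beta+\sum_{\chi\in Z_p(Q)}\hat b(\chi)\chi$ with $N\beta=hm^2$. Again by \eqref{eq:eigen}, $F\cdot b=F(1,1)\beta$, and this is an integer. So $N$ divides $F(1,1)hm^2$. For the four special cases take $F=1$, $1+x^2$, $(1+x)(1+x^2)$ and $(1+x)(1+y)$.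
\end{proof}

Zeros of $Q$ at characters whose order is not a power of $p$ play no role for the prime $p$; passing from $B$ to $b$ removes them.

To determine $Z_p(Q)$ we count by colors. A \emph{coloring of level $p^d$} ($d\ge1$) is a surjective homomorphism $\psi\colon\mathbb Z^2\to\mathbb Z/p^d$, written $\psi=(\alpha,\beta)$ if $\psi(i,j)=\alpha i+\beta j$; surjectivity means that $\alpha$ or $\beta$ is a unit. Put
\[
f_\psi(t)=\sum_{\psi(v)=t}c_v\qquad(t\in\mathbb Z/p^d).
\]
A character $\chi$ of order $p^e$ has the form $\chi(v)=e^{2\pi i\Psi(v)/p^e}$ for a unique coloring $\Psi$ of level $p^e$. For $d\le e$ we say that $\chi$ \emph{lies over} $\psi=\Psi\bmod p^d$.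

\begin{lemma}\label{lem:color}
Let $\chi$ have order $p^e$ and lie over the coloring $\psi$ of level $p^d$, $1\le d\le e$.
\begin{itemize}
\item[(i)] If $d=e$, then $Q(\chi)=0$ if and only if $f_\psi$ is constant on each coset of $p^{d-1}\mathbb Z/p^d\mathbb Z$.
\item[(ii)] If $d<e$ and $f_\psi(t)\not\equiv0\pmod p$ for some $t$, then $Q(\chi)\ne0$.
\item[(iii)] If $f_\psi$ is non-constant modulo $p$ on some coset of $p^{d-1}\mathbb Z/p^d\mathbb Z$, then $Q(\chi)\ne0$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) With $\zeta=e^{2\pi i/p^e}$ we have $Q(\chi)=\phi(\zeta)$ for $\phi(T)=\sum_{0\le t<p^e}f_\psi(t)T^t$. The minimal polynomial of $\zeta$ over $\mathbb Q$ is $\Phi=1+T^{p^{e-1}}+\dots+T^{(p-1)p^{e-1}}$. So $Q(\chi)=0$ if and only if $\phi=\Phi\phi_1$ with $\deg\phi_1<p^{e-1}$, which says that the coefficient sequence of $\phi$ consists of $p$ repetitions of that of $\phi_1$.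

(ii) Suppose $Q(\chi)=0$. The value $f_\psi(t)$ is the sum of the level-$p^e$ counts over all residues modulo $p^e$ that reduce to $t$ modulo $p^d$. As $d<e$, these residues form a union of cosets of $p^{e-1}\mathbb Z/p^e\mathbb Z$, and by (i) each coset contributes $p$ equal integers.

(iii) This follows from (i) if $d=e$ and from (ii) if $d<e$.
\end{proof}

For $d=1$ the only coset is $\mathbb Z/p$ itself. The tests (i)--(iii) do not change when $\psi$ is multiplied by a unit $\lambda$, since $f_{\lambda\psi}(\lambda t)=f_\psi(t)$. If $Q$ is symmetric, $f_\psi$ does not change when $\alpha,\beta$ are swapped or change sign. So for symmetric $Q$ we may assume that $\alpha$ is a unit, or $\alpha=1$, and take $\beta$ up to sign.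

To compute $f_\psi$, let $\delta_t$ be the indicator function of $t\in\mathbb Z/p^d$, let $U$ be the constant function $1$, and write $\delta_{\pm\alpha}=\delta_\alpha+\delta_{-\alpha}$, and $\delta_{\pm\alpha\pm\beta}$ for the sum of four terms. The \emph{push-forward} $Q\mapsto f_\psi$ sends $x^iy^j$ to $\delta_{\alpha i+\beta j}$ and turns products into convolutions; note that $U*\delta_t=U$. We use one fact repeatedly. For odd $p$, if $\alpha$ generates a subgroup $\langle\alpha\rangle$ of order $p^g$, then
\begin{equation}\label{eq:AP}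
\text{any $p^g$ consecutive terms of }\ \alpha n,\ \alpha(n-2),\ \alpha(n-4),\dots\ \text{ run once through }\langle\alpha\rangle,
\end{equation}
because $2\alpha$ also generates $\langle\alpha\rangle$.

For $p=3$ two values of $Q$ often suffice.

\begin{lemma}\label{lem:three}
Let $Q$ be symmetric, $N=Q(1,1)$. If both $\nu=Q(\omega,\omega)$ and $\nu=Q(\omega,1)$ satisfy $\nu\ne0$ and $(N+2\nu)/3\not\equiv0\pmod3$, then $Z_3(Q)=\emptyset$.
\end{lemma}

\begin{proof}
Up to symmetry the colorings of level $3$ are $(1,1)$ and $(1,0)$, and the characters of order $3$ over them are $(\omega,\omega)$ and $(\omega,1)$. These are not zeros. Symmetry gives $f_\psi(1)=f_\psi(2)$, so $N=f_\psi(0)+2f_\psi(1)$ and $\nu=f_\psi(0)-f_\psi(1)$. Hence $f_\psi(0)=(N+2\nu)/3$, and Lemma~\ref{lem:color}(ii) with $d=1$ excludes the orders $9,27,\dots$.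
\end{proof}

\section{Blocks, products and the proof of Theorem~\ref{thm:main}}\label{sec:blocks}

The bounding box of a $D_4$-symmetric polyomino is a square, and the polyomino is invariant under the symmetries of that square.

\begin{definition}
A \emph{$q$-block} is a $D_4$-symmetric polyomino $P$ such that
\begin{itemize}
\item[(a)] $q\mid h$ whenever $P$ has an $h$-fold grid tiling, and
\item[(b)] $P$ has a $q$-fold grid tiling.
\end{itemize}
It is \emph{inner} if the grid tiling in (b) can be chosen $D\mathbb Z^2$-periodic, where $D$ is the side of the bounding square of $P$.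
\end{definition}

A $q$-block is an $h$-fold tile if and only if $q\mid h$: Lemma~\ref{lem:grid} and (a) give one direction, and multiplying the function in (b) by $h/q$ gives the other. So Theorem~\ref{thm:main} asks for a $k$-block with at most $128k$ cells. Condition (a) will come from Lemma~\ref{lem:div}, and (b) from a lattice.

\begin{lemma}\label{lem:lattice}
Let $L\subset\mathbb Z^2$ be a subgroup of finite index with $|P|=q\,[\mathbb Z^2:L]$. If $P(\chi)=0$ for all $\chi\ne1$ trivial on $L$, then the indicator function $1_L$ is a $q$-fold grid tiling of $P$.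
\end{lemma}

\begin{proof}
We have $1_L=[\mathbb Z^2:L]^{-1}\sum_\chi\chi$, summed over the group of characters trivial on $L$. By \eqref{eq:eigen} only $\chi=1$ contributes to $P\cdot1_L$.
\end{proof}

A single family of shapes that handles all primes at once is hard to find; the crosses already fail at $5$. We therefore treat the troublesome primes $2$, $3$, $5$ separately and combine coprime blocks by replacing each cell of one block with a copy of the other.

\begin{lemma}\label{lem:product}
Let $P_1$ be an inner $q_1$-block with bounding side $D$, let $P_2$ be a $q_2$-block, and let $\gcd(q_1,q_2)=1$. Then $P_1\otimes P_2:=\bigcup_{v\in P_2}(P_1+Dv)$ is a $q_1q_2$-block with $|P_1||P_2|$ cells. It is inner if $P_2$ is inner.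
\end{lemma}

\begin{proof}
The pieces $P_1+Dv$ lie in $D\times D$ boxes with disjoint interiors, which gives the number of cells. The reflection in the vertical midline of the bounding square preserves $P_1$, so the first and the last column of $P_1$ have cells in the same, nonempty, set of rows. Hence the pieces for $v$ and $v+(1,0)$ share an edge; the horizontal midline does the same for $v$ and $v+(0,1)$. As $P_1$ and $P_2$ are edge-connected, so is the union. For $\rho\in D_4$ we have $\rho(P_1+DP_2)=\rho P_1+D\rho P_2$, a translate of $P_1+DP_2$. The generating polynomial is $P_1P_2^{(D)}$ with $P_2^{(D)}=P_2(x^D,y^D)$.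

(a) Let $B$ be an $h$-fold grid tiling of the product. Then $P_2^{(D)}\cdot B$ is an $h$-fold grid tiling of $P_1$, so $q_1\mid h$. The function $b(u)=(P_1\cdot B)(Du)$ satisfies $(P_2\cdot b)(u)=\sum_{v\in P_2}(P_1\cdot B)(Du-Dv)=h$, so $q_2\mid h$. Coprimality gives $q_1q_2\mid h$.

(b) Let $P_1\cdot B_1=q_1$ with $B_1$ being $D\mathbb Z^2$-periodic, and $P_2\cdot b_2=q_2$. Define $B(z+Du)=B_1(z)b_2(u)$ for $z\in\{0,\dots,D-1\}^2$ and $u\in\mathbb Z^2$. Then $(P_2^{(D)}\cdot B)(z+Du)=q_2B_1(z)$, and this equals $q_2B_1(z+Du)$ because $B_1$ is $D\mathbb Z^2$-periodic; this is where innerness is used. So $P_1P_2^{(D)}\cdot B=q_1q_2$. If $P_2$ has bounding side $D_2$, the product has bounding side $DD_2$, and $B$ is $DD_2\mathbb Z^2$-periodic when $b_2$ is $D_2\mathbb Z^2$-periodic.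
\end{proof}

The ratios of size to fold number multiply under $\otimes$, so a linear bound allows only a bounded number of factors. Three suffice, and $128=4\cdot4\cdot8$.

\begin{proposition}\label{prop:blocks}
The following blocks exist.
\begin{center}
\begin{tabular}{clcc}
 & $q$ & cells & shown to be inner\\ \hline
\textup{(B1)} & odd $q\ge7$ with $5\nmid q$ & $4q$ & yes\\
\textup{(B2)} & $5^c$ with $c\ge2$, and $3\cdot5^c$ with $c\ge1$ & $4q$ & yes\\
\textup{(B3)} & $5$ & $4q$ & yes\\
\textup{(B4)} & $3$ & $16q$ & no\\
\textup{(B5)} & $2^a$ with $a\ge3$, and $12$ & $8q$ & yes\\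
\textup{(B6)} & $2$, $4$, $6$ & $4q$ & no
\end{tabular}
\end{center}
\end{proposition}

The proof occupies Sections~\ref{sec:odd} and~\ref{sec:even}. The values $6$ and $12$ are listed because a product needs an inner factor, which (B4) and (B6) do not supply.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Write $k=2^ak_o$ with $k_o$ odd, and $k_o=5^cm$ with $5\nmid m$; thus $m=1$, $m=3$ or $m\ge7$. For $a\ge1$ let $W_a$ be the $2^a$-block from (B6) or (B5); it has at most $8\cdot2^a$ cells.

Let $k_o\notin\{1,3\}$. Then there is an inner $k_o$-block $O$ with at most $16k_o$ cells. If $m\in\{1,3\}$, then $c\ge1$ and $O$ comes from (B2) or (B3). If $m\ge7$, take the $m$-block of (B1) for $c=0$, and for $c\ge1$ its product with the $5^c$-block, which is inner and has $4m\cdot4\cdot5^c$ cells. Now $O$ (for $a=0$) or $O\otimes W_a$ (for $a\ge1$) is a $k$-block with at most $16k_o\cdot8\cdot2^a=128k$ cells.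

If $k_o=1$, then $a\ge1$ and $W_a$ has at most $8k$ cells. If $k_o=3$, the values $k=3,6,12$ occur in (B4), (B6), (B5). For $a\ge3$ the block $W_a$ is inner, and its product with the $3$-block has $8\cdot2^a\cdot48=128k$ cells.

In every case there is a $k$-block with at most $128k$ cells. It is an $h$-fold tile if and only if $k\mid h$, so its minimum tile-fold number is $k$.
\end{proof}

\section{Blocks for odd $q$}\label{sec:odd}

\subsection{Polyominoes centered at a grid point}\label{sec:corner}

The quarter turn about the center of a $D_4$-symmetric polyomino permutes its cells in orbits of size $4$, except for a possible central cell. So the size is $0$ or $1$ modulo $4$, and a $q$-block cannot always have $q$ cells. The next natural size is $4q$: reflect a set of $q$ cells in both axes.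

Let $T\subset\mathbb Z_{\ge0}^2$ be finite, symmetric under swapping the coordinates, edge-connected, and contain some $(m,0)$. Put $\mu(i)=i$ for $i\ge0$ and $\mu(i)=-1-i$ for $i<0$, and
\[
P_T=\{(i,j):(\mu(i),\mu(j))\in T\}.
\]
As a region, $P_T$ is the union of $T$ and its mirror images in the coordinate axes (Figure~\ref{fig:blocks}). The cells $(m,0)$ and $(0,m)$ are adjacent to their mirror images $(m,-1)$ and $(-1,m)$, so the four quarters are joined. Thus $P_T$ is a $D_4$-symmetric polyomino with $4|T|$ cells, and its bounding side $D$ is even. Since $i$ and $-1-i$ have opposite parity, the four images of a cell lie in the four classes modulo $2\mathbb Z^2$. Hence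
\begin{equation}\label{eq:even}
P_T\cdot1_{2\mathbb Z^2}=|T|,\quad\text{and $1_{2\mathbb Z^2}$ is $D\mathbb Z^2$-periodic.}
\end{equation}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.21]
\foreach \sx/\sy/\sh in {1/1/65,-1/1/15,1/-1/15,-1/-1/15} {
  \foreach \m/\n in {0/0,1/0,2/0,3/0,4/0,5/0,6/0,0/1,0/2,0/3,0/4,0/5,0/6,4/1,1/4}
    \filldraw[fill=gray!\sh] (\sx*\m,\sy*\n) rectangle ++(\sx,\sy);
  \foreach \m/\n in {1/1,2/1,1/2,2/0,0/2}
    \filldraw[fill=gray!\sh] (12+\sx*\m,\sy*\n) rectangle ++(\sx,\sy);
  \foreach \m/\n in {0/0,1/0,0/1,1/1,2/1,3/1,4/1,4/0,1/2,1/3,1/4,0/4}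
    \filldraw[fill=gray!\sh] (22+\sx*\m,\sy*\n) rectangle ++(\sx,\sy);
  \foreach \m/\n in {0/0,1/0,2/0,3/0,4/0,5/0,6/0,7/0,0/1,0/2,0/3,0/4,0/5,0/6,0/7,1/1}
    \filldraw[fill=gray!\sh] (37+\sx*\m,\sy*\n) rectangle ++(\sx,\sy);
}
\end{tikzpicture}
\caption{Four polyominoes $P_T$, each obtained from its dark quarter $T$ by reflection in the two axes through the center. From left to right, they are $h$-fold tiles exactly when $h$ is a multiple of $15$, $5$, $3$ and $8$; they have $60$, $20$, $48$ and $64$ cells.}
\label{fig:blocks}
\end{figure}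

The polynomial $P_T$ is degenerate, so Lemma~\ref{lem:period} does not apply to it; we divide out the offending factors. Let $e_m=\sum_{|i|\le m}(-1)^{m-i}x^i$. The product $(1+x^{-1})e_m$ telescopes to $x^m+x^{-1-m}$, and $e_m(1)=1$. Therefore
\[
P_T=R\,Q_T,\qquad R=(1+x^{-1})(1+y^{-1}),\qquad Q_T=\sum_{(m,n)\in T}e_m(x)e_n(y),
\]
where $Q_T$ is symmetric and $Q_T(1,1)=|T|$. If $B$ is an $h$-fold grid tiling of $P_T$, then $R\cdot B$ is a bounded integer-valued function with $Q_T\cdot(R\cdot B)=h$. So Lemma~\ref{lem:div} applies to $Q_T$ with $N=|T|$ once $Q_T$ is nondegenerate. Together with \eqref{eq:even} this gives the following criterion.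

\begin{lemma}\label{lem:criterion}
If $Q_T$ is nondegenerate and $Z_p(Q_T)=\emptyset$ for all primes $p$ dividing $|T|$, then $P_T$ is an inner $|T|$-block with $4|T|$ cells.
\end{lemma}

A prime denotes the same polynomial in $y$: $e_m'=e_m(y)$. We have $e_0=1$ and $e_m+e_{m-1}=X_m$ for $m\ge1$, so $e_1=X-1$, $e_2=X_2-X+1$ and $e_4=X_4-X_3+X_2-X+1$. Pairing consecutive terms from the top,
\[
E_s:=\sum_{m<s}e_m=x^{s-1}+x^{s-3}+\dots+x^{1-s}.
\]
This equals $(x^s-x^{-s})/(x-x^{-1})$ for $x\ne\pm1$, and $E_s(1)=s$, $E_s(-1)=(-1)^{s-1}s$. The set $\Lambda_s=\{(m,0),(0,m):0\le m<s\}$ has $2s-1$ elements, $P_{\Lambda_s}$ is a cross of width $2$, and $Q_{\Lambda_s}=E_s+E_s'-1$. Most of our shapes are such crosses with a few cells added near the center.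

\begin{lemma}\label{lem:arms}
Let $s\ge4$ and let $Q=E_s+E_s'+Q_0$ be symmetric with integer coefficients, where $Q_0$ is supported on $|i|+|j|<s-3$. If $Q(-1,1)\ne0$, in particular if $Q(1,1)$ is odd, then $Q$ is nondegenerate.
\end{lemma}

\begin{proof}
The Newton polygon is the square with vertices $(\pm(s-1),0)$, $(0,\pm(s-1))$, so only $u=(1,-1)$ matters. Suppose \eqref{eq:deg} holds. For $n=s-1$ and $n=s-3\geq1$ the line $i+j=n$ meets the support only in $(0,n)$ and $(n,0)$, with coefficients $1$. So $\zeta^{s-1}=\zeta^{s-3}=-1$, which gives $\zeta^2=1$ and then $\zeta=-1$. The character $(-1,1)$ takes the value $-1$ at $u$, so $Q(-1,1)=0$. Finally $Q(-1,1)\equiv Q(1,1)\pmod2$.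
\end{proof}

\subsection{Crosses: family (B1) and Theorem~\ref{thm:sharp}}\label{sec:cross}

\begin{lemma}\label{lem:cross}
Let $s\ge4$ and let $p\ne5$ be a prime dividing $2s-1$. Then $Z_p(E_s+E_s'-1)=\emptyset$.
\end{lemma}

\begin{proof}
Put $Q=E_s+E_s'-1$.

\emph{Case $p\ge7$.} The $s$ exponents of $E_s$ do not distribute evenly modulo $p$, but $2s\equiv1\pmod p$ exponents almost do. Since $X\,E_s(x^2)=E_{2s}(x)$, we consider
\[
G=XY\,Q(x^2,y^2)=E_{2s}\,Y+X\,E_{2s}'-XY .
\]
Squaring is a bijection on characters of $p$-power order, so a zero of $Q$ in $Z_p(Q)$ yields one in $Z_p(G)$. By Lemma~\ref{lem:color}(iii) it suffices to show that for $G$ and every coloring $\psi=(\alpha,\beta)$ of level $p$, with $\alpha\neq0$, the function $f_\psi$ is non-constant modulo $p$. Write $2s=\kappa p+1$. By \eqref{eq:AP} the first $\kappa p$ terms of $E_{2s}(x)$ push forward to $\kappa U$, and the last exponent $1-2s$ is divisible by $p$. So $E_{2s}(x)$ pushes forward to $\kappa U+\delta_0$.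

If $\beta=0$, then $f_\psi=2(\kappa U+\delta_0)+(2s-2)\delta_{\pm\alpha}$, and $f_\psi(0)-f_\psi(\alpha)=4-2s\equiv3\not\equiv0\pmod p$.

If $\beta\ne0$, then $f_\psi=4\kappa U+\varepsilon$ with $\varepsilon=\delta_{\pm\alpha}+\delta_{\pm\beta}-\delta_{\pm\alpha\pm\beta}$. Suppose $\varepsilon$ is constant modulo $p$. The power sum $\sum_{t\in\mathbb Z/p}t^j$ vanishes in $\mathbb Z/p$ unless $p-1\mid j$, and $p-1\ge6$, so $\sum_t\varepsilon(t)t^j=0$ for $j=2$ and $j=4$. These moments are
\begin{align*}
2\alpha^2+2\beta^2-2(\alpha+\beta)^2-2(\alpha-\beta)^2&=-2(\alpha^2+\beta^2),\\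
2\alpha^4+2\beta^4-2(\alpha+\beta)^4-2(\alpha-\beta)^4&=-2(\alpha^2+\beta^2)^2-20\alpha^2\beta^2 .
\end{align*}
Hence $20\alpha^2\beta^2=0$ in $\mathbb Z/p$, a contradiction.

\emph{Case $p=3$.} Now $s\equiv2\pmod3$; let $d=v_3(s+1)\ge1$. If $x^{3^d}=1$ and $x\ne1$, then $x^s=x^{-1}$ and $E_s(x)=-1$. So at a character $\chi\ne1$ of order dividing $3^d$ the value of $Q$ is $-3$, or $s-2\ne0$ if one coordinate is $1$. For larger orders consider a coloring $(\alpha,\beta)$ of level $3^d$ with $\alpha$ a unit, and let $\langle\beta\rangle$ have order $3^g$, $g\le d$. Adding the term $\beta(s+1)=0$ to the progression $\beta(s-1),\dots,\beta(1-s)$ gives $s+1$ terms, so by \eqref{eq:AP} the push-forward of $E_s'$ is $\frac{s+1}{3^g}1_{\langle\beta\rangle}-\delta_0$. The same holds for $E_s$ with $\alpha$ and $d$ in place of $\beta$ and $g$. Therefore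
\[
f_\psi=\tfrac{s+1}{3^d}\,U+\tfrac{s+1}{3^g}\,1_{\langle\beta\rangle}-3\delta_0 .
\]
Modulo $3$ this is the constant $\frac{s+1}{3^d}$ if $g<d$ and $2\cdot\frac{s+1}{3^d}$ if $g=d$. Neither is $0$, and Lemma~\ref{lem:color}(ii) applies.
\end{proof}

\begin{proof}[Proof of \textup{(B1)}]
Take $T=\Lambda_s$ with $s=(q+1)/2\ge4$, so $|T|=q$. Lemma~\ref{lem:arms} applies with $Q_0=-1$, since $0<s-3$ and $q$ is odd. Lemmas~\ref{lem:cross} and~\ref{lem:criterion} finish the proof.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]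
By \eqref{eq:trivial}, a polyomino with $n$ cells has minimum tile-fold number at most $n$; with Theorem~\ref{thm:main} this gives $k\le\sigma(k)\le128k$.

Let $k=4r+1\ge9$ with $5\nmid k$. The cross $C_r$ is $D_4$-symmetric, has $k$ cells, and is a $k$-fold tile by \eqref{eq:trivial}. Its Newton polygon is the square with vertices $(\pm r,0),(0,\pm r)$. For $u=(1,-1)$ the lines $i+j=r$ and $i+j=r-1\ge1$ would give $\zeta^r=\zeta^{r-1}=-1$, so $\zeta=1$, which is absurd; hence $C_r$ is nondegenerate. With $s=2r+1$ we have $2s-1=k$ and $C_r(x^2,y^2)=E_s+E_s'-1$. A prime $p\mid k$ is odd and different from $5$, and squaring is a bijection on characters of $p$-power order, so $Z_p(C_r)=\emptyset$ by Lemma~\ref{lem:cross}. Lemma~\ref{lem:div}($\alpha$) shows that $k\mid h$ for every $h$-fold grid tiling, and Lemma~\ref{lem:grid} extends this to all tilings. So $\sigma(k)=k$.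
\end{proof}

\begin{remark}\label{rem:exceptions}
The exceptions in (B1) are real. Let $5\mid q=2s-1$. For $p=5$ and $\psi=(\alpha,2\alpha)$ we get $\varepsilon=0$, so $G(\eta,\eta^2)=0$ for all fifth roots of unity $\eta\ne1$ by Lemma~\ref{lem:color}(i). As $XY\ne0$ there, $Q_{\Lambda_s}$ vanishes at all $(\eta^2,\eta^4)$, and Lemma~\ref{lem:lattice} with $L=\{i+2j\equiv0\bmod 5\}$ makes $P_{\Lambda_s}$ a $\frac{4q}5$-fold tile. For $q=3$, $s=2$, the value $s-2$ vanishes: the columns of $P_{\Lambda_2}$ have $2,4,4,2$ cells, so each class of $i$ modulo $3$ contains four cells, and $P_{\Lambda_2}$ is a $4$-fold tile.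
\end{remark}

\subsection{Powers of five and their triples: family (B2)}

We add two cells to destroy the zeros of order $5$ found in Remark~\ref{rem:exceptions}. Let $q=5^c$ ($c\ge2$) or $q=3\cdot5^c$ ($c\ge1$), let $s=(q-1)/2\ge7$, and take
\[
T=\Lambda_s\cup\{(4,1),(1,4)\},\qquad Q=Q_T=E_s+E_s'-1+e_4e_1'+e_1e_4'.
\]
Then $|T|=2s+1=q$, and $(4,1)$ is adjacent to $(4,0)\in\Lambda_s$. We verify the hypotheses of Lemma~\ref{lem:criterion}.

\emph{Nondegeneracy.} The added terms are supported on $|i|+|j|\le5$. For $q\ge25$ we have $5<s-3$, and Lemma~\ref{lem:arms} applies because $q$ is odd. For $q=15$, $s=7$, the Newton polygon is the square with vertices $(\pm6,0),(0,\pm6)$. The line $i+j=6$ gives $\zeta^6=-1$. The exponents of $E_7$ are even, so the line $i+j=5$ carries only $(1,4)$ and $(4,1)$, with coefficients $1$; this gives $\zeta^3=-1$ and $\zeta^6=1$, a contradiction.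

\emph{The prime $5$.} Modulo $x^5-1$ we have $X_4\equiv X$ and $X_3\equiv X_2$, so $e_4\equiv1$. At level $5$ the polynomial $Q$ thus has the same push-forward as $E_s+E_s'+X+Y-3$. Write $s=5\kappa+2$, so that $2\kappa+1=q/5$. For $\alpha\ne0$ the first $5\kappa$ terms of $E_s$ push forward to $\kappa U$ by \eqref{eq:AP}, and the last two exponents are $3-s\equiv1$ and $1-s\equiv-1$; the total is $\kappa U+\delta_{\pm\alpha}$. There are three cases.
\begin{itemize}
\item $\beta=0$: $f_\psi=\kappa U+2\delta_{\pm\alpha}+(s-1)\delta_0$, which at $\alpha$ and $2\alpha$ takes the values $\kappa+2$ and $\kappa$. Lemma~\ref{lem:color}(iii) applies.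
\item $\beta=\pm\alpha$: $f_\psi=2\kappa U+4\delta_{\pm\alpha}-3\delta_0$, which at $\alpha$ and $2\alpha$ takes the values $2\kappa+4$ and $2\kappa$. Lemma~\ref{lem:color}(iii) applies.
\item $\beta=\pm2\alpha$: $f_\psi=2\kappa U+2\delta_{\pm\alpha}+2\delta_{\pm2\alpha}-3\delta_0=(2\kappa+2)U-5\delta_0$. This is not constant, so there is no zero of order $5$ by Lemma~\ref{lem:color}(i). Modulo $5$ it equals $q/5+1$, which is $4$ for $q=15$ and $1$ otherwise, so Lemma~\ref{lem:color}(ii) excludes the higher orders.
\end{itemize}

\emph{The prime $3$}, for $q=3\cdot5^c$. Here $s\equiv1\pmod3$, so $E_s(\omega)=1$, and $e_1(\omega)=e_4(\omega)=-2$. Thus $Q(\omega,\omega)=1+1-1+4+4=9$ and $Q(\omega,1)=1+s-1-2-2=s-4\ne0$. The quantities in Lemma~\ref{lem:three} are $(q+18)/3=q/3+6$ and $(q+2s-8)/3=2q/3-3$, and neither is divisible by $3$ since $q/3=5^c$. This proves (B2).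

\subsection{The block for $q=5$: family (B3)}

For $q=5$ the arms above would be too short to carry the added cells. Take instead $T=\{(1,1),(2,1),(1,2),(2,0),(0,2)\}$, the path $(2,0),(2,1),(1,1),(1,2),(0,2)$. Using $e_2=X_2-e_1$,
\begin{align*}
Q_T&=(e_1+e_2)e_1'+e_1e_2'+e_2+e_2'\\
&=X_2e_1'+e_1Y_2-e_1e_1'+X_2+Y_2-e_1-e_1'=X_2Y+XY_2-XY+1,
\end{align*}
because $e_1'+1=Y$, $e_1+1=X$ and $e_1e_1'+e_1+e_1'=XY-1$.

\emph{Nondegeneracy.} The support consists of $(\pm2,\pm1)$, $(\pm1,\pm2)$, $(\pm1,\pm1)$, $(0,0)$, and the Newton polygon is the octagon on the first eight points. The line $i=0$ meets the support only in $(0,0)$ and the line $i+j=2$ only in $(1,1)$.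

\emph{The prime $5$.} At level $5$ we may take $\psi=(1,\beta)$ with $\beta\in\{0,1,2\}$, and $f_\psi=\delta_{\pm2\pm\beta}+\delta_{\pm1\pm2\beta}-\delta_{\pm1\pm\beta}+\delta_0$. The values at $0,1,2,3,4$ are $(1,0,2,2,0)$ for $\beta=0$ and $(-1,2,1,1,2)$ for $\beta=1$, so Lemma~\ref{lem:color}(iii) applies. For $\beta=2$ they are $(5,0,0,0,0)$: there is no zero of order $5$, but the test (ii) is silent, and we go up to level $25$. Let $\psi=(1,\beta)$ with $\beta\equiv2\pmod5$. The points of the support with $i+2j\equiv1\pmod 5$ are $(-2,-1)$ and $(-1,1)$, and those with $i+2j\equiv2$ are $(1,-2)$ and $(-1,-1)$. So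
\[
f_\psi=\delta_{-2-\beta}-\delta_{\beta-1}\ \text{ on }1+5\mathbb Z/25\mathbb Z,\qquad f_\psi=\delta_{1-2\beta}-\delta_{-1-\beta}\ \text{ on }2+5\mathbb Z/25\mathbb Z.
\]
The first function is non-constant modulo $5$ unless $2\beta+1\equiv0$, that is $\beta\equiv12\pmod{25}$, and the second unless $\beta\equiv2\pmod{25}$. One of them is always non-constant, and Lemma~\ref{lem:color}(iii) with $d=2$ applies. So $Z_5(Q_T)=\emptyset$, and Lemma~\ref{lem:criterion} gives (B3).

\subsection{The block for $q=3$: family (B4)}

Here we take $|T|=12$ and arrange extra zeros of order $4$, so that the lattice $4\mathbb Z^2$ of index $16$ brings the fold number down from $48$ to $3$. Let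
\[
T=\{0,1\}^2\cup\{(2,1),(3,1),(4,1),(4,0)\}\cup\{(1,2),(1,3),(1,4),(0,4)\}.
\]
The square $\{0,1\}^2$ contributes $(1+e_1)(1+e_1')=XY$ to $Q_T$. Since $e_2+e_3+e_4=X_4+X_2-e_1$ and $e_4=X_4+X_2-X_3-e_1$, the second set contributes
\[
(X_4+X_2-e_1)e_1'+e_4=(X_4+X_2)Y-X_3-e_1Y=(X_4+X_2)Y-X_3-XY+Y,
\]
and the third set contributes the mirror image. Hence
\[
Q_T=X_4Y+XY_4+X_2Y+XY_2-X_3-Y_3-XY+X+Y .
\]

\emph{Nondegeneracy.} The Newton polygon is the octagon with vertices $(\pm4,\pm1)$, $(\pm1,\pm4)$. The line $i=3$ meets the support only in $(3,0)$. All terms other than $XY$ have $i+j$ odd, so the line $i+j=2$ meets the support only in $(1,1)$.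

\emph{Condition (a).} At $x=\omega$ we have $X=X_2=X_4=-1$ and $X_3=2$. So $Q_T(\omega,\omega)=4-4-1-2=-3$ and $Q_T(\omega,1)=-8-4+2+1=-9$. With $N=12$ the quantities in Lemma~\ref{lem:three} are $2$ and $-2$. Thus $Z_3(Q_T)=\emptyset$, and $3\mid h$ by Lemma~\ref{lem:div}($\alpha$).

\emph{Condition (b).} The characters trivial on $4\mathbb Z^2$ are those in $\{\pm1,\pm i\}^2$. If a coordinate is $-1$, then $R=0$. At $x=\pm i$ we have $X=X_3=0$, $X_2=-2$, $X_4=2$, so $Q_T(\pm i,y)=2Y-2Y-Y_3+Y=Y-Y_3$, which vanishes at $y=1$ and $y=\pm i$. By symmetry $Q_T(1,\pm i)=0$. Lemma~\ref{lem:lattice} gives a $3$-fold grid tiling, which proves (B4).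

\section{Blocks for even $q$}\label{sec:even}

For $p=2$ the zeros that produce the tiling are themselves of $2$-power order, so the set $Z_2$ must be found exactly and matched against Lemma~\ref{lem:div}. Let $x,y$ have orders $2^a,2^b$; by symmetry $a\ge b$ and $a\ge1$. For $a\le2$ and for $a=b=3$ we evaluate directly. The remaining characters are handled by two observations.

\begin{lemma}\label{lem:two}
Let $Q\in\mathbb Z[x^{\pm1},y^{\pm1}]$.
\begin{itemize}
\item[(i)] If $a\ge3$, $a>b$ and $Q(x,y)=0$, then the parts of $Q$ that are even and odd in $x$ vanish separately at $(x,y)$, and $X\ne0$.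
\item[(ii)] Let $a=b\ge4$ and $Q=XY+Q_1$. If for all odd $\alpha,\beta$ the push-forward of $Q_1$ under the coloring $(\alpha,\beta)$ of level $8$ is even at the classes $2$ and $6$, then $Q(x,y)\ne0$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Let $\zeta$ be a primitive $2^a$-th root of unity. Then $-\zeta=\zeta^{1+2^{a-1}}$ is also primitive, so some automorphism of $\mathbb Q(\zeta)$ sends $\zeta$ to $-\zeta$. As $x$ is an odd and $y$ an even power of $\zeta$, it sends $(x,y)$ to $(-x,y)$, and $Q(-x,y)=0$. Finally $X=0$ only for $x=\pm i$.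

(ii) The character lies over a coloring $(\alpha,\beta)$ of level $8$ with $\alpha,\beta$ odd. The even numbers $\alpha+\beta$ and $\alpha-\beta$ differ by $2\beta\equiv2\pmod4$, so exactly one of them, say $u$, is $2$ modulo $4$. As $u\not\equiv-u\pmod8$, the push-forward $\delta_{\pm\alpha\pm\beta}$ of $XY$ equals $1$ at $u$. So $f_\psi(u)$ is odd, and Lemma~\ref{lem:color}(ii) applies.
\end{proof}

\subsection{Crosses with a filled corner: family (B5)}

Let $s\ge8$ with $4\mid s$, and take $T=\Lambda_s\cup\{(1,1)\}$. Then $N=|T|=2s$, $D=2s$ and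
\[
Q=Q_T=E_s+E_s'-1+e_1e_1'=E_s+E_s'+XY-X-Y .
\]
We have $Q(-1,1)=-s+s-4+2-2=-4$ and $2<s-3$, so $Q$ is nondegenerate by Lemma~\ref{lem:arms}.

\emph{Claim: $Z_2(Q)=\{(\pm i,\pm i)\}$.} If $x$ has order $4$ or $8$, then $x^{2s}=1$ and $E_s(x)=0$.

Let $a=b$. For order $2$, $Q(-1,-1)=8-2s\ne0$. For orders $4$ and $8$, $Q=XY-X-Y$. This is $0$ for order $4$, where $X=Y=0$. For order $8$, where $X,Y\in\{\pm\sqrt2\}$, it is $2\mp2\sqrt2$ if $X=Y$ and $-2$ otherwise. For $a\ge4$ Lemma~\ref{lem:two}(ii) applies: $E_s,E_s',X,Y$ have only odd exponents and push forward to odd classes.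

Let $a>b$. For $a=1$ we have $Q(-1,1)=-4$. For $a=2$, $Q(\pm i,y)=E_s(y)-Y=\pm(s-2)\ne0$ at $y=\pm1$. For $a\ge3$ a zero satisfies, by Lemma~\ref{lem:two}(i),
\[
E_s(y)=Y\qquad\text{and}\qquad E_s(x)+X(Y-1)=0 .
\]
We show that a root of unity $z$ of $2$-power order with $E_s(z)=z+z^{-1}$ equals $\pm i$. First, $z\ne\pm1$, since $E_s(\pm1)=\pm s$. So $z^s-z^{-s}=z^2-z^{-2}$, which factors as $(z^s-z^2)(1+z^{-s-2})=0$. If $z^{s-2}=1$, then $z^2=1$ because $v_2(s-2)=1$, which is excluded. So $z^{2(s+2)}=1$, and $z^4=1$ because $v_2(2(s+2))=2$. Applied to $y$ this gives $y=\pm i$ and $Y=0$. Then $E_s(x)=X$ and $x=\pm i$, contrary to $a\ge3$. The claim is proved.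

\emph{Condition (a).} Lemma~\ref{lem:div}($\beta$) gives $v_2(h)\ge v_2(2s)-1=v_2(s)$, so $s\mid h$ for $s=2^a$. For $s=12$ we get $4\mid h$. Moreover $E_{12}(\omega)=0$, so $Q(\omega,\omega)=1+1+1=3$ and $Q(\omega,1)=12-2+1-2=9$. With $N=24$ the quantities in Lemma~\ref{lem:three} are $10$ and $14$. Hence $3\mid h$ and $12\mid h$.

\emph{Condition (b).} Let $L$ be generated by $(4,0)$ and $(2,2)$; it has index $8$ and contains $4\mathbb Z^2$. The characters trivial on $L$ satisfy $x^4=1$ and $y^2=x^2$; they are $(\pm1,\pm1)$ and $(\pm i,\pm i)$. The factor $R$ vanishes at the nontrivial characters of the first kind and $Q$ at those of the second. As $|P_T|=8s$, Lemma~\ref{lem:lattice} gives an $s$-fold grid tiling, which is $D\mathbb Z^2$-periodic since $4\mid D$. This proves (B5).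

\subsection{Rings with arms: family (B6)}

For $s=4$ the value $8-2s$ above vanishes, so the small even values need other shapes. For $r\in\{1,3,5\}$ let
\[
A_r=\{(\pm n,0),(0,\pm n):1\le n\le r\}\cup\{(\pm1,\pm1)\},
\]
the ring of eight cells around the empty cell $(0,0)$ with four arms attached. It is a $D_4$-symmetric polyomino with $N=4r+4$ cells, that is $8$, $16$, $24$, and
\[
A_r=g_r(x)+g_r(y)+XY,\qquad g_r=X_1+\dots+X_r .
\]
We show that $A_1,A_3,A_5$ are blocks for $q=2,4,6$.

\emph{Nondegeneracy.} For $r=1$ the Newton polygon is the square with vertices $(\pm1,\pm1)$, and $u=(0,1)$. The lines $i=0$ and $i=1$ give $\zeta+\zeta^{-1}=0$ and $1+\zeta+\zeta^{-1}=0$, a contradiction. For $r=3,5$ it is the square with vertices $(\pm r,0),(0,\pm r)$, and $u=(1,-1)$. For $r=3$ the lines $i+j=3$ and $i+j=2$ give $\zeta^3=-1$ and $1+\zeta+\zeta^2=0$, and the latter implies $\zeta^3=1$. For $r=5$ the lines $i+j=5$ and $i+j=4$ give $\zeta^5=\zeta^4=-1$, so $\zeta=1$, which is absurd.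

\emph{Zeros of $2$-power order.} We have $g_r(1)=2r$ and $g_r(-1)=-2$. At $x=\pm i$ the values $X_1,\dots,X_5$ are $0,-2,0,2,0$, so $g_1,g_3,g_5$ equal $0,-2,0$. At $x$ of order $8$ they are $X,0,-X,-2,-X$ with $X=\pm\sqrt2$, so $g_1,g_3,g_5$ equal $X,\,0,\,-X-2$. This gives the values of $A_r$:
\begin{center}
\begin{tabular}{lccc}
$(x,y)$ & $r=1$ & $r=3$ & $r=5$\\ \hline
$(-1,1)$ & $-4$ & $0$ & $4$\\
$(-1,-1)$ & $0$ & $0$ & $0$\\
$(\pm i,1)$ & $2$ & $4$ & $10$\\
$(\pm i,-1)$ & $-2$ & $-4$ & $-2$\\
$(\pm i,\pm i)$ & $0$ & $-4$ & $0$\\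
order $8$, $X=Y=\pm\sqrt2$ & $2\pm2\sqrt2$ & $2$ & $-2\mp2\sqrt2$\\
order $8$, $X=-Y$ & $-2$ & $-2$ & $-6$
\end{tabular}
\end{center}
For $a=b\ge4$ use Lemma~\ref{lem:two}(ii). With $\alpha,\beta$ odd, $X_n$ and $Y_n$ push forward to odd classes for odd $n$ and to the class $4$ for $n=4$, while $X_2$ and $Y_2$ each push forward to $\delta_2+\delta_6$, so that their sum is even.

For $a\ge3$, $a>b$, use Lemma~\ref{lem:two}(i) and the identity $XX_n=X_{n+1}+X_{n-1}$. The odd part is $X(1+Y)$ for $r=1$ and $X+X_3+X_5+XY=X(1+X_4+Y)$ for $r=5$. The second factors are sums of three and of five powers of a primitive $2^a$-th root of unity $\zeta$. Such a sum is not zero: the homomorphism $\mathbb Z[\zeta]=\mathbb Z[T]/(T^{2^{a-1}}+1)\to\mathbb Z/2$, $T\mapsto1$, sends a sum of an odd number of powers of $\zeta$ to $1$. For $r=3$ the odd part is $X+X_3+XY=X(X_2+Y)$ and the even part is $X_2+Y+Y_2+Y_3$. If both vanish, then $0=Y_2+Y_3=y^{-3}(y+1)(y^5+1)$. Since $y$ has $2$-power order, $y=-1$. Then $X_2=2$ and $x^2=1$, contrary to $a\ge3$.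

Hence $Z_2(A_r)=\{(-1,-1),(\pm i,\pm i)\}$ for $r=1,5$, and $Z_2(A_3)=\{(-1,-1),(-1,1),(1,-1)\}$. Parts ($\gamma$) and ($\delta$) of Lemma~\ref{lem:div} give $v_2(h)\ge v_2(N)-2$, that is $2\mid h$, $4\mid h$, $2\mid h$ for $r=1,3,5$.

\emph{The prime $3$ for $r=5$.} We have $g_5(\omega)=-1-1+2-1-1=-2$, so $A_5(\omega,\omega)=-3$ and $A_5(\omega,1)=-2+10-2=6$; there is no zero of order $3$. Lemma~\ref{lem:three} does not apply, as $(24-6)/3=6$, so we go to level $9$, with $\psi=(1,\beta)$ and $\beta\in\{0,1,2,3,4\}$. Since $\pm5\equiv\mp4\pmod 9$, the polynomial $g_5(x)$ pushes forward to $U-\delta_0+\delta_{\pm4}$, with values $(1,2,1)$ at $1,4,7$. The polynomial $g_5(y)$ pushes forward to $U-\delta_0+\delta_{\pm4\beta}$ if $\beta$ is a unit, and to a function supported on multiples of $3$ otherwise. On the coset $\{1,4,7\}$ the contributions are: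
\begin{center}
\begin{tabular}{ccccc}
$\beta$ & $g_5(x)$ & $g_5(y)$ & $XY\mapsto\delta_{\pm1\pm\beta}$ & $f_\psi(1),f_\psi(4),f_\psi(7)$\\ \hline
$0$ & $(1,2,1)$ & $(0,0,0)$ & $(2,0,0)$ & $3,2,1$\\
$1$ & $(1,2,1)$ & $(1,2,1)$ & $(0,0,1)$ & $2,4,3$\\
$2$ & $(1,2,1)$ & $(2,1,1)$ & $(1,0,0)$ & $4,3,2$\\
$3$ & $(1,2,1)$ & $(0,0,0)$ & $(0,1,1)$ & $1,3,2$\\
$4$ & $(1,2,1)$ & $(1,1,2)$ & $(0,1,0)$ & $2,4,3$
\end{tabular}
\end{center}
Every row is non-constant modulo $3$, so Lemma~\ref{lem:color}(iii) with $d=2$ excludes all orders from $9$ on. Thus $Z_3(A_5)=\emptyset$, so $3\mid h$ and $6\mid h$.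

\emph{Condition (b).} For $r=1,5$ take $L=\{i+j\equiv0\bmod4\}$, of index $4$. Its nontrivial characters $(-1,-1)$, $(i,i)$, $(-i,-i)$ are zeros of $A_r$, and $N/4$ is $2$ and $6$. For $r=3$ take $L=2\mathbb Z^2$, whose three nontrivial characters form $Z_2(A_3)$, and $N/4=4$. Lemma~\ref{lem:lattice} gives the required grid tilings. This proves (B6) and completes the proof of Proposition~\ref{prop:blocks}, and with it of Theorem~\ref{thm:main}.

\begin{thebibliography}{1}
\bibitem{multifold}
\emph{Multifold Tiles of Polyominoes and Convex Lattice Polygons},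
\texttt{https://thaijmath2.in.cmu.ac.th/\allowbreak index.php/\allowbreak thaijmath/\allowbreak article/\allowbreak download/\allowbreak 1559/1519/1819}
\end{thebibliography}
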